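\title{The Random Graph and Regular Quotients of Rabin-Automatic Structures}

\begin{abstract}
We consider presentations of structures by Rabin automata on infinite binary trees, where the automata may read an arbitrary advice tree and the presentation may be factored by a recognizable congruence. We show that some graph elementarily equivalent to the countable random graph has such a presentation: it is the quotient of an $\omega$-automatic graph on $\omega$-words by eventual equality, and it needs no advice. We also show that every structure elementarily equivalent to the random graph that has such a presentation has cardinality $2^{\aleph_0}$, and that the quotient cannot be avoided. In particular, the random graph itself has no such presentation, for any advice.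
\end{abstract}

\section{The question and the results}

A structure is automatic if its elements are words or trees and its relations are recognized by automata that read a tuple of elements in parallel. An automaton carries a bounded amount of information from one part of its input to another. The random graph seems to ask for an unbounded amount: over any $n$ vertices, all $2^n$ patterns of adjacency occur. We determine the outcome of this tension for presentations by infinite trees with advice and quotients.

\subsection{Automata on trees and words}\label{sec:automata}

Alphabets are finite. The nodes of the full binary tree are the words in $\{\mathsf l,\mathsf r\}^*$, the root is $\varepsilon$, and $\mathcal T_\Sigma$ is the set of \emph{$\Sigma$-labeled trees} $t:\{\mathsf l,\mathsf r\}^*\to\Sigma$. The \emph{convolution} $s_1\otimes\cdots\otimes s_k$ of trees is the tree $u\mapsto(s_1(u),\dots,s_k(u))$ over the product alphabet; the convolution of $\omega$-words is defined in the same way, position by position.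

A \emph{Rabin tree automaton} over $\Lambda$ is a tuple $M=(Q,Q_{\mathrm{in}},\Delta,\Omega)$ with a finite set $Q$ of states, initial states $Q_{\mathrm{in}}\subseteq Q$, transitions $\Delta\subseteq Q\times\Lambda\times Q\times Q$, and a finite list $\Omega$ of pairs $(Q_i^-,Q_i^+)$ of subsets of $Q$. A set $X\subseteq Q$ is \emph{accepting} if $X\cap Q_i^-=\emptyset$ and $X\cap Q_i^+\neq\emptyset$ for some $i$. The automaton accepts $t\in\mathcal T_\Lambda$ if there is a map $\rho$ from nodes to states with $\rho(\varepsilon)\in Q_{\mathrm{in}}$ and $(\rho(v),t(v),\rho(v\mathsf l),\rho(v\mathsf r))\in\Delta$ for all $v$, such that along every infinite branch the set of states that occur infinitely often is accepting. The languages of Rabin tree automata are closed under intersection.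

A language $L\subseteq\Lambda^\omega$ is \emph{$\omega$-regular} if it is recognized by a \emph{B\"uchi automaton}: a nondeterministic finite automaton that accepts a word if some run on it visits a final state infinitely often. A relation on $\omega$-words is $\omega$-regular if the set of convolutions of its tuples is, and a structure on $\omega$-words is \emph{$\omega$-automatic} if its domain and relations are $\omega$-regular. A \emph{Muller automaton} on $\omega$-words has instead of final states a family of sets of states, and a run is accepting if the set of states that it visits infinitely often belongs to the family. We use two standard facts.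
\begin{enumerate}
\item[(W1)] (B\"uchi's theorem.) A language defined by a sentence of monadic second-order logic over $(\omega,<)$, with a unary predicate for each letter, is $\omega$-regular.
\item[(W2)] Nondeterministic and deterministic Muller automata both recognize exactly the $\omega$-regular languages.
\end{enumerate}
By (W2), an $\omega$-regular language is a Borel subset of the product space $\Lambda^\omega$: in a deterministic automaton the $n$th state depends only on the first $n$ letters, so ``state $q$ occurs infinitely often'' is a $G_\delta$ condition, and acceptance is a Boolean combination of such conditions.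

\subsection{Presentations}

Fix an arbitrary tree $p\in\mathcal T_\Gamma$, the \emph{advice}; it need not be regular. A relation $R\subseteq\mathcal T_\Sigma^k$ is \emph{Rabin-recognizable with advice $p$} if there is a Rabin tree automaton $M$ over $\Gamma\times\Sigma^k$ such that for all $t_1,\dots,t_k\in\mathcal T_\Sigma$, the automaton $M$ accepts $p\otimes t_1\otimes\cdots\otimes t_k$ if and only if $(t_1,\dots,t_k)\in R$. A relational structure $\mathfrak A=(A,R_1,\dots,R_m)$ with $A\subseteq\mathcal T_\Sigma$ is \emph{Rabin-automatic with advice $p$} if $A$ and all $R_i$ are Rabin-recognizable with advice $p$.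

A \emph{congruence} of $\mathfrak A$ is an equivalence relation $\approx$ on $A$ such that whether a tuple lies in $R_i$ depends only on the $\approx$-classes of its entries. The quotient $\mathfrak A/{\approx}$ has the classes $[a]$ as elements and the induced relations. A structure $\mathfrak B$ is a \emph{regular quotient of a Rabin-automatic structure with advice} if $\mathfrak B\cong\mathfrak A/{\approx}$ where, for some $\Sigma$ and $p$, the structure $\mathfrak A$ is Rabin-automatic with advice $p$ and $\approx$ is a congruence of $\mathfrak A$ that is Rabin-recognizable with advice $p$.

A constant advice tree amounts to no advice. A general advice tree supplies arbitrary information at each node: to present $(\omega,<,X)$ for any $X\subseteq\omega$, code $n$ by the tree with a single mark at $\mathsf l^n$ and let $p(\mathsf l^n)$ say whether $n\in X$. The quotient lets a presentation forget information: subsets of $\omega$, written as words in $\{0,1\}^\omega$ and ordered by ``$x_t\le y_t$ for all but finitely many $t$'', have eventual equality as an $\omega$-regular congruence.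

\subsection{The random graph}

A graph is a set with a symmetric irreflexive edge relation. It has the \emph{extension property} if for all disjoint finite sets $U,V$ of vertices there is a vertex adjacent to every vertex of $U$ and to no vertex of $V$. The \emph{countable random graph} $\mathcal G$ is the countable graph with the extension property; it is unique up to isomorphism. We write $\mathfrak B\equiv\mathcal G$ if $\mathfrak B$ and $\mathcal G$ are elementarily equivalent, that is, satisfy the same first-order sentences.

\begin{lemma}\label{lem:ee}
A structure $\mathfrak B$ with one binary relation satisfies $\mathfrak B\equiv\mathcal G$ if and only if it is a graph with the extension property.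
\end{lemma}

\begin{proof}
Being a graph is a first-order sentence, and the extension property is a set of first-order sentences, one for each bound on $|U|$ and $|V|$. This gives one direction. Conversely, let $\mathfrak B$ be a graph with the extension property. By the L\"owenheim--Skolem theorem it has a countable elementary substructure $\mathfrak B_0$. This is a countable graph with the extension property, so $\mathfrak B\equiv\mathfrak B_0\cong\mathcal G$.
\end{proof}

The graph $\mathcal G$ has a decidable first-order theory, but it is not finite-tree automatic with any advice: it has no presentation whose elements are finite trees and whose domain and relations are recognized by finite-tree automata that read an advice tree alongside \cite{draft}. Now a regular quotient with constant advice has a decidable theory, because the languages of Rabin tree automata are effectively closed under Boolean operations and projection and have decidable emptiness, so that each formula, with equality read as $\approx$, translates into an automaton. (We use this only as motivation.) A presentation of any one model of the theory of $\mathcal G$ would therefore account for its decidability by automata. This leads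 to the following question from \cite{draft}.

\begin{quote}
\emph{Is $\mathcal G$, or a structure elementarily equivalent to $\mathcal G$, the regular quotient of a Rabin-automatic structure with advice?}
\end{quote}

One would guess that the answer is no. Cut the tree into two parts. To decide whether $x$ and $y$ are adjacent, the automaton passes one state across the cut, and this should bound the number of adjacency patterns that the vertices can show. Section~\ref{sec:toy} makes this count precise. The guess is right for $\mathcal G$ itself and for presentations without quotient, but it is wrong in general.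

\subsection{Results}

\begin{theorem}\label{thm:A}
There is a graph $\mathcal H\equiv\mathcal G$ that is the regular quotient of a Rabin-automatic structure with constant advice tree. It is the quotient of an $\omega$-automatic graph on $\omega$-words by the relation ``eventually equal''.
\end{theorem}

For the complementary result, let $(A,E)$ with $\emptyset\neq A\subseteq\mathcal T_\Sigma$ and $E\subseteq A^2$ be Rabin-automatic with advice $p$, and let $\approx$ be a congruence of $(A,E)$ that is Rabin-recognizable with advice $p$. We do not assume that $E$ is symmetric or irreflexive. Consider the following \emph{shattering property}.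
\begin{enumerate}
\item[(SH)] For every finite set $F$ of $\approx$-classes and every $F'\subseteq F$ there is $x\in A$ such that for all $[y]\in F$ we have $E(x,y)\iff[y]\in F'$.
\end{enumerate}

\begin{theorem}\label{thm:B}
If \textup{(SH)} holds, then $|A/{\approx}|=2^{\aleph_0}$. Moreover, $\approx$ is not equality on $A$, and no set of representatives $A_0\subseteq A$ of $\approx$ (one element per class) is Rabin-recognizable with advice $p$.
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(i)] $\mathcal G$ is not a regular quotient of a Rabin-automatic structure with any advice.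
\item[(ii)] Every $\mathfrak B\equiv\mathcal G$ that is such a quotient has cardinality exactly $2^{\aleph_0}$.
\item[(iii)] No $\mathfrak B\equiv\mathcal G$ is isomorphic to a Rabin-automatic structure with advice (without quotient).
\end{enumerate}
\end{corollary}

\begin{proof}
Let $\mathcal G\equiv\mathfrak B\cong(A,E)/{\approx}$. By Lemma~\ref{lem:ee}, $\mathfrak B$ has the extension property, which for $U=F'$ and $V=F\setminus F'$ gives (SH). Theorem~\ref{thm:B} yields (ii), and (i) follows because $\mathcal G$ is countable. For (iii), let $\mathfrak B\cong(A,E)$. Equality on $A$ is a congruence, and it is recognized by an automaton that simulates the automaton for $A$ on the first component and checks that the two labels agree at every node. This contradicts Theorem~\ref{thm:B}.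
\end{proof}

So the answer to the question is yes, and by Theorem~\ref{thm:A} structures as in (ii) exist. Theorem~\ref{thm:A} is proved in Section~\ref{sec:H}, and Theorem~\ref{thm:B} in Sections~\ref{sec:toy}--\ref{sec:category}.

\section{A graph on $\omega$-words modulo finite changes}\label{sec:H}

Given $U$ and $V$, we must build a word $x$ that is adjacent to all words of $U$ and to none of $V$, although an automaton compares $x$ with only one word at a time. The way out is to let $x$ cut $\omega$ into infinitely many finite blocks and to call $y$ adjacent to $x$ if $y$ passes a test on \emph{infinitely many} blocks of $x$. Then $x$ can serve the words of $U$ in turn, one per block, while a single position per block suffices to make a word of $V$ fail. Such a position exists in a long block provided that the words of $U$ and $V$ differ infinitely often, and this is where eventual equality enters.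

Let $\Sigma=\{\#,1,2,3,4\}$. The letter $\#$ is the \emph{mark} and the other letters are \emph{digits}. Inside a block, $x$ has only digits, while $y$ may have any letter. So we assign to each letter $\sigma$ a set $S(\sigma)$ of digits, and the test at position $t$ is $x_t\in S(y_t)$. To pass $u$ and fail $v$ at any position where they differ, we need $S(\sigma)\setminus S(\tau)\neq\emptyset$ for all $\sigma\neq\tau$. Distinct two-element sets have this property, and we take
\[
S(\#)=\{1,2\},\quad S(1)=\{1,3\},\quad S(2)=\{1,4\},\quad S(3)=\{2,3\},\quad S(4)=\{2,4\}.
\]

Let $A\subseteq\Sigma^\omega$ be the set of words with infinitely many marks, and let $x\approx y$ if $x,y\in A$ agree at all but finitely many positions. A \emph{block} of $x\in A$ is an open interval $(m,m')$ where $m<m'$ are consecutive positions of marks of $x$. For $x,y\in A$ define: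
\begin{itemize}
\item $D(x,y)$: all but finitely many blocks of $x$ contain at least two marks of $y$;
\item $R(x,y)$: for infinitely many blocks $(m,m')$ of $x$ we have $x_t\in S(y_t)$ for all $t\in(m,m')$;
\item $E(x,y)$: $(D(x,y)\wedge R(x,y))\vee(D(y,x)\wedge R(y,x))$.
\end{itemize}
The relation $R$ is the test. It is not symmetric in form, and if we symmetrized it directly, then $R(v,x)$ could create an unwanted edge from $x$ to $v\in V$. The relation $D$ selects which of the two words runs the test: the one whose marks are much sparser. A new word can always be made sparser than finitely many given ones.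

\begin{lemma}\label{lem:graph}
The relation $\approx$ is a congruence for $D$, $R$ and $E$, and $D$ is asymmetric. Both $(A,E)$ and $\mathcal H=(A,E)/{\approx}$ are graphs.
\end{lemma}

\begin{proof}
Let $x\approx x'$ and $y\approx y'$, with agreement from position $n$ on. The blocks $(m,m')$ with $m\ge n$ are the same for $x$ and $x'$, and on them $x,y$ agree with $x',y'$. Only finitely many blocks have $m<n$, so $D$, $R$ and $E$ take the same value on $(x,y)$ and on $(x',y')$.

Suppose $D(x,y)$ and $D(y,x)$. Choose $n$ so that every block of $x$ to the right of $n$ contains two marks of $y$ and every block of $y$ to the right of $n$ contains a mark of $x$. A block of $x$ to the right of $n$ contains two consecutive marks of $y$, hence a whole block of $y$, hence a mark of $x$. This is impossible.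

The relation $E$ is symmetric by definition. If $x\approx y$, then $E(x,y)$ is equivalent to $E(x,x)$, which fails because $D(x,x)$ fails.
\end{proof}

\begin{example}
Let $U=\{u_1,u_2\}$ and $V=\{v\}$ with $u_1=(\#1)^\omega$, $u_2=(\#4)^\omega$, $v=(\#2)^\omega$. Since $S(1)\cap S(4)=\emptyset$, no block that contains an odd position lets both $u_1$ and $u_2$ pass. Take $x=(\#31111\#22222)^\omega$:
\[
\begin{array}{c|cccccc|cccccc}
t&0&1&2&3&4&5&6&7&8&9&10&11\\ \hline
u_1&\#&1&\#&1&\#&1&\#&1&\#&1&\#&1\\
u_2&\#&4&\#&4&\#&4&\#&4&\#&4&\#&4\\
v&\#&2&\#&2&\#&2&\#&2&\#&2&\#&2\\ \hline
x&\#&3&1&1&1&1&\#&2&2&2&2&2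
\end{array}
\]
Each block of $x$ contains two marks of each given word. On $(0,6)$ the word $u_1$ passes, as $1,3\in S(1)$ and $1\in S(\#)$, and $v$ fails at $t=1$, as $3\notin S(2)$. On $(6,12)$ the word $u_2$ passes, as $2\in S(4)\cap S(\#)$, and $v$ fails at $t=7$, as $2\notin S(2)$. The pattern repeats, so $x$ is adjacent to $u_1$ and $u_2$ and not to $v$.
\end{example}

\begin{lemma}\label{lem:ext}
The graph $\mathcal H$ has the extension property.
\end{lemma}

\begin{proof}
Let $U=\{u_1,\dots,u_k\}$ and $V$ be disjoint finite subsets of $A$ such that the words of $U\cup V$ are pairwise inequivalent. We construct $x$ with marks exactly at positions $0=m_0<m_1<\cdots$. Assume first $k\ge1$. Given $m_j$, let $u=u_i$ with $i\equiv j\pmod k$. Choose $m_{j+1}$ so large that every word of $U\cup V$ has two marks in $(m_j,m_{j+1})$ and that there are distinct positions $t_v\in(m_j,m_{j+1})$, for $v\in V$, with $u_{t_v}\neq v_{t_v}$. This is possible because each word has infinitely many marks and $u$ differs from each $v$ at infinitely many positions. Choose $x_{t_v}\in S(u_{t_v})\setminus S(v_{t_v})$ for $v\in V$, and $x_t\in S(u_t)$ for the other $t\in(m_j,m_{j+1})$. If $k=0$, take any distinct positions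 $t_v$, let $x_{t_v}$ be a digit outside the two-element set $S(v_{t_v})$, and let $x_t=1$ at the other positions of the interval.

The blocks of $x$ are the intervals $(m_j,m_{j+1})$, and $D(x,y)$ holds for all $y\in U\cup V$. By asymmetry $D(y,x)$ fails, so $E(x,y)\iff R(x,y)$ for these $y$. The word $u_i$ passes the test on the infinitely many blocks with $j\equiv i\pmod k$, and each $v\in V$ fails at $t_v$ in every block. Hence $[x]$ is adjacent to all $[u_i]$ and to no $[v]$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemmas~\ref{lem:ee}, \ref{lem:graph} and \ref{lem:ext}, $\mathcal H\equiv\mathcal G$. It remains to find the automata. Over $(\omega,<)$ with predicates for the letters of $x\otimes y$, the formula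
\[
B_x(m,m'):\quad m<m'\wedge x_m=\#\wedge x_{m'}=\#\wedge\forall t\,(m<t<m'\to x_t\neq\#)
\]
defines the blocks of $x$. Distinct blocks have distinct left ends, so for $x,y\in A$
\begin{align*}
D(x,y)&\iff\exists n\,\forall m>n\,\forall m'\,\bigl(B_x(m,m')\to\exists t,t'\,(m<t<t'<m'\wedge y_t=y_{t'}=\#)\bigr),\\
R(x,y)&\iff\forall n\,\exists m>n\,\exists m'\,\bigl(B_x(m,m')\wedge\forall t\,(m<t<m'\to x_t\in S(y_t))\bigr).
\end{align*}
Membership in $A$ is $\forall n\,\exists m>n\,(x_m=\#)$, and $x\approx y$ adds $\exists n\,\forall t>n\,(x_t=y_t)$ to $x,y\in A$. The conditions $x_t\in S(y_t)$ and $x_t=y_t$ are finite disjunctions over the letter of $x\otimes y$ at $t$. By (W1), $A$, $E$ and $\approx$ are $\omega$-regular.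

Code $w\in\Sigma^\omega$ by the tree $\hat w$ over $\Sigma\cup\{\square\}$ with $\hat w(\mathsf l^t)=w_t$ and $\hat w(v)=\square$ for $v\notin\mathsf l^*$. Let $L\subseteq(\Sigma^\omega)^k$ be recognized by a B\"uchi automaton with final states $F$. Add a state $q_\square$ with the single transition $(q_\square,(\square,\dots,\square),q_\square,q_\square)$, turn each transition $(q,\sigma,q')$ into $(q,\sigma,q',q_\square)$, and take the one Rabin pair $(\emptyset,F\cup\{q_\square\})$. This tree automaton simulates the B\"uchi automaton along $\mathsf l^\omega$ and checks the label $\square$ in all components elsewhere; every other branch ends in $q_\square$ forever. So it accepts exactly the convolutions $\hat w_1\otimes\cdots\otimes\hat w_k$ with $(w_1,\dots,w_k)\in L$. The images $\hat A,\hat E,\hat\approx$ are therefore Rabin-recognizable with constant advice, and $\mathcal H\cong(\hat A,\hat E)/{\hat\approx}$.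
\end{proof}

\section{Counting traces on a grid of words}\label{sec:toy}

For a finite set $Y$ of elements, the \emph{trace} of $x$ on $Y$ is $\{y\in Y:E(x,y)\}$. Property (SH) says that if the elements of $Y\subseteq A$ are pairwise inequivalent, then every subset of $Y$ is the trace of some $x\in A$. The count behind Theorem~\ref{thm:B} is visible for words cut at one position.

\begin{example}\label{ex:grid}
Let $E\subseteq(\Sigma^\omega)^2$ be recognized by a B\"uchi automaton $M$ with state set $Q$. Let $u_1,\dots,u_L$ be distinct words of length $m$, let $v_1,\dots,v_L$ be distinct $\omega$-words, and let $Y$ be the \emph{grid} of the $L^2$ words $u_iv_j$. Write $x=x'x''$ with $|x'|=m$. Let $\alpha_i$ be the set of states that $M$ can reach from an initial state on $x'\otimes u_i$, and $\beta_j$ the set of states from which $M$ accepts $x''\otimes v_j$. Then $E(x,u_iv_j)$ holds if and only if $\alpha_i\cap\beta_j\neq\emptyset$. The trace of $x$ on $Y$ is thus determined by $2L$ subsets of $Q$, and there are at most $2^{2L|Q|}$ traces. If all $2^{L^2}$ subsets of $Y$ are traces, then $L\le2|Q|$.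
\end{example}

The domain $A$ of Section~\ref{sec:H} contains grids of every size, since any finite word followed by a word of $A$ is in $A$. So no $\omega$-regular relation on this $A$ satisfies (SH) with equality as the congruence. The graph $\mathcal H$ escapes because $u_iv_j\approx u_{i'}v_j$: the grid meets at most $L$ classes.

The proof of Theorem~\ref{thm:B} shows that every presentation escapes in this way. Section~\ref{sec:types} replaces prefix and suffix by pieces of a tree and the sets $\alpha_i,\beta_j$ by types. Section~\ref{sec:spine} shows that an element cannot be changed into many inequivalent elements on each of two disjoint pieces, so the places where it can be changed lie on one path, its spine; infinitely many inequivalent elements have the same spine, and it is an infinite branch. Section~\ref{sec:mix} finds two inequivalent elements $b,b'$ such that copying $b'$ into $b$ on any one segment of the branch does not change the class, and Section~\ref{sec:category} shows by Baire category that the mixtures of $b$ and $b'$ lie in $2^{\aleph_0}$ classes.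

\section{Pieces and types}\label{sec:types}

\subsection{Pieces}

Let $\le$ be the prefix order on nodes, $u\wedge v$ the longest common prefix (the \emph{meet}), and $T_u=\{v:u\le v\}$. The prefixes of a node form a chain. A \emph{piece} with \emph{root} $u$ and set of \emph{holes} $H$ is a set $P=T_u\setminus\bigcup_{w\in H}T_w$, where $H$ consists of at most one node of $T_{u\mathsf l}$ and at most one node of $T_{u\mathsf r}$. We write $P=(u,H)$. If $z\in P$ and $u\le y\le z$, then $y\in P$. Bounding the number of holes by two will make all constants below independent of the piece.

Call a set $W$ of nodes a \emph{cut set} if it is finite, contains $\varepsilon$, and is closed under meets. For $z\in W$ let $P_z=T_z\setminus\bigcup\{T_w:w\in W,\ w>z\}$. This is a piece whose holes are the minimal elements of $W$ above $z$: if $w,w'$ are two such minimal elements in $T_{z\mathsf l}$, then $w\wedge w'\in W$ lies above $z$, so $w=w\wedge w'=w'$, and the same holds for $T_{z\mathsf r}$. A node $v$ lies in $P_z$ exactly when $z$ is its longest prefix in $W$, so these \emph{$W$-pieces} partition the tree.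

For a piece $P=(u,H)$ the set $\{\varepsilon,u\}\cup H$ is a cut set with at most four elements, since two holes have meet $u$. Its pieces are $P$ and at most three \emph{complementary pieces}: $T_\varepsilon\setminus T_u$ (if $u\neq\varepsilon$) and $T_w$ for $w\in H$.

We also cut along a branch. For nodes $\varepsilon\neq w_0<w_1<\cdots$ the \emph{cap} $K=T_\varepsilon\setminus T_{w_0}$ and the \emph{segments} $Z_n=T_{w_n}\setminus T_{w_{n+1}}$ are pieces with one hole. They partition the tree, because a node has only finitely many $w_n$ as prefixes. See Figure~\ref{fig:pieces}.

\begin{figure}[ht]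
\centering
\begin{tikzpicture}[xscale=1.2]
\draw (0,0)--(-2.2,-3.4)--(2.2,-3.4)--cycle;
\filldraw[fill=gray!25] (0.2,-1)--(-1.3,-3.4)--(1.7,-3.4)--cycle;
\filldraw[fill=white] (-0.3,-2.3)--(-0.8,-3.4)--(0.1,-3.4)--cycle;
\filldraw[fill=white] (0.8,-2.4)--(0.4,-3.4)--(1.25,-3.4)--cycle;
\node[above] at (0,0) {$\varepsilon$};
\node[above] at (0.2,-1) {$u$};
\node at (0.25,-2) {$P$};
\node at (-0.33,-3.15) {\small $T_w$};
\node at (0.83,-3.15) {\small $T_{w'}$};
\node[left] at (-1.1,-1.1) {\small $T_\varepsilon\setminus T_u$};
\draw (-1.1,-1.1)--(-0.5,-1.5);
\begin{scope}[xshift=5.2cm]
\draw (0,0)--(-2.2,-3.4)--(2.2,-3.4)--cycle;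
\draw (-1.5,-3.4)--(0.2,-0.8)--(1.8,-3.4);
\draw (-1,-3.4)--(-0.1,-1.6)--(1,-3.4);
\draw (-0.4,-3.4)--(0.15,-2.4)--(0.6,-3.4);
\draw[dashed] (0,0)--(0.2,-0.8)--(-0.1,-1.6)--(0.15,-2.4)--(0.1,-3.4);
\node[above] at (0,0) {$\varepsilon$};
\node[left] at (0.2,-0.8) {\small $w_0$};
\node[right] at (-0.1,-1.55) {\small $w_1$};
\node[left] at (0.15,-2.35) {\small $w_2$};
\node at (-1.65,-3.1) {$K$};
\node at (1.2,-3.1) {$Z_0$};
\node at (-0.56,-3.15) {$Z_1$};
\end{scope}
\end{tikzpicture}
\caption{Left: a piece $P$ (shaded) of the binary tree with root $u$ and holes $w,w'$, and its three complementary pieces. Right: nodes $w_0<w_1<\cdots$ on a branch (dashed) cut the tree into a cap $K$ and segments $Z_0,Z_1,\dots$.}\label{fig:pieces}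
\end{figure}

\subsection{Types}

Let $M=(Q,Q_{\mathrm{in}},\Delta,\Omega)$ be a Rabin tree automaton over $\Lambda$, let $P=(u,H)$ be a piece and $s:P\to\Lambda$ a labeling. A \emph{run} on $s$ is a map $\rho:P\cup H\to Q$ with $(\rho(v),s(v),\rho(v\mathsf l),\rho(v\mathsf r))\in\Delta$ for all $v\in P$, such that along every infinite path that starts at $u$ and stays in $P$, the set of states occurring infinitely often is accepting. Its \emph{signature} is the tuple
\[
\bigl(\rho(u);(\rho(w),X_w)_{w\in H}\bigr),\qquad X_w=\{\rho(y):u\le y<w\},
\]
with the holes listed from left to right. The \emph{$M$-type} of $s$ is the set of signatures of all runs on $s$. It is a subset of $Q\times(Q\times2^Q)^{|H|}$, so all types lie in a finite set that depends only on $M$. The states at the root and the holes are what is needed to glue runs. The sets $X_w$ are needed to evaluate the acceptance condition on a branch that crosses infinitely many pieces. A tree is accepted by $M$ if and only if its type on $T_\varepsilon$ contains an initial state.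

\begin{lemma}[finite composition]\label{lem:C1}
Let $W$ be a cut set and $P=(u,H)$ a piece with $\{u\}\cup H\subseteq W$. Then $P$ is the union of the $W$-pieces $P_z$ with $z\in W\cap P$. If two labelings $s,s'$ of $P$ have the same $M$-type on each of these $P_z$, then they have the same $M$-type on $P$.
\end{lemma}

\begin{proof}
If $v\in P$, its longest prefix $z$ in $W$ satisfies $u\le z\le v$, so $z\in P$. Conversely let $z\in W\cap P$, and suppose that a node $v\ge z$ lies in $T_w$ with $w\in H$. Then $w$ and $z$ are comparable and $w\not\le z$, so $z<w\le v$. Hence $v\notin P_z$, and if $v$ is a hole of $P_z$, then $v=w$ by minimality. Thus $P_z\subseteq P$, and each hole of $P_z$ is in $W\cap P$ or in $H$.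

Let $\rho$ be a run on $s$. Its restriction to $P_z$ and its holes is a run on $s|_{P_z}$: an infinite path from $z$ in $P_z$ is a tail of an infinite path from $u$ in $P$, and the acceptance condition depends only on tails. Choose a run $\rho'_z$ on $s'|_{P_z}$ with the same signature. At a node of $W$ that is a hole of one part and the root of another, both runs take the value of $\rho$, so the $\rho'_z$ glue to a map $\rho'$ on $P\cup H$ that respects the transitions. An infinite path from $u$ in $P$ has a last node $z$ in $W$ and stays in $P_z$ from there on, so $\rho'$ is a run on $s'$. For $w\in H$ list the elements of $W$ between $u$ and $w$ as $u=z_0<\cdots<z_m=w$. Each $z_{i+1}$ is a hole of $P_{z_i}$, and $X_w$ is the union of the corresponding sets in the signatures of the parts. So $\rho'$ and $\rho$ have the same signature. By symmetry the types are equal.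
\end{proof}

\begin{lemma}[composition along a branch]\label{lem:C2}
Let $\varepsilon\neq w_0<w_1<\cdots$, with cap $K$ and segments $Z_n$. Let $t\in\mathcal T_\Lambda$ have $M$-type $\theta$ on $K$ and $\theta_n$ on $Z_n$.
\begin{enumerate}
\item[(a)] The type of $t$ on $T_{w_n}$ is determined by the sequence $\theta_n,\theta_{n+1},\dots$.
\item[(b)] There is an $\omega$-regular language $L_\theta$ over the alphabet of types of pieces with one hole, depending only on $M$ and $\theta$, such that $M$ accepts $t$ if and only if $\theta_0\theta_1\cdots\in L_\theta$.
\end{enumerate}
\end{lemma}

\begin{proof}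
We claim that $q$ lies in the type of $t$ on $T_{w_n}$ if and only if there are signatures $(q_m;q_{m+1},X_m)\in\theta_m$ for $m\ge n$, with $q_n=q$, such that the set of states lying in infinitely many $X_m$ is accepting. Let $\pi$ be the path from $w_n$ through all $w_m$. A run on $T_{w_n}$ restricts to runs on the segments, and the states that occur infinitely often on $\pi$ are exactly those in infinitely many $X_m$. Conversely, runs on the segments with the given signatures glue to a map that respects the transitions. The path $\pi$ satisfies the acceptance condition by assumption, and any other infinite path from $w_n$ contains a last $w_m$ and then stays in $Z_m$. This proves the claim and (a).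

Cutting and gluing at $w_0$ shows that $M$ accepts $t$ if and only if the type of $t$ on $T_{w_0}$ meets $Q_\theta=\{q_0:(q;q_0,X)\in\theta\text{ for some }q\in Q_{\mathrm{in}},\ X\subseteq Q\}$. Consider the nondeterministic Muller automaton with states $(q,X)\in Q\times2^Q$, initial states $(q_0,\emptyset)$ for $q_0\in Q_\theta$, and a transition from $(q,X)$ to $(q',X')$ on the letter $\eta$ whenever $(q;q',X')\in\eta$; a set of states is in its family if the union of their second components is accepting for $M$. By the claim it accepts $\theta_0\theta_1\cdots$ if and only if $M$ accepts $t$. Its language is $\omega$-regular by (W2).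
\end{proof}

From now on fix $A,E,\approx,p$ as in Theorem~\ref{thm:B}, satisfying (SH), and automata $M_A,M_\approx,M_E$ that recognize $A,\approx,E$ with advice $p$. For $\Sigma$-labelings $s,s'$ of a piece $P$ let $\tau_P(s,s')$ be the quadruple formed by the $M_A$-types of $p|_P\otimes s$ and of $p|_P\otimes s'$ and the $M_\approx$-type and $M_E$-type of $p|_P\otimes s\otimes s'$. Put $\delta_P(s)=\tau_P(s,s)$. For trees $x,y$ we write $\tau_P(x,y)$ and $\delta_P(x)$ for the values on the restrictions to $P$. All values of all $\tau_P$ lie in one finite set; let $N\ge2$ bound its size. Lemmas~\ref{lem:C1} and \ref{lem:C2}(a) apply to each component, hence to $\tau$ and $\delta$. We shall use them mostly in the following form.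

\begin{corollary}[transfer]\label{cor:transfer}
Consider the partition of the tree into $W$-pieces for a cut set $W$, or into a cap and segments. Let $x,y,x',y'\in\mathcal T_\Sigma$ satisfy $\tau_P(x,y)=\tau_P(x',y')$ for every part $P$. Then $x\in A\iff x'\in A$, $x\approx y\iff x'\approx y'$, and $E(x,y)\iff E(x',y')$.
\end{corollary}

The advice causes no difficulty here, because both pairs are read over the same advice on the same parts.

\section{The spine of an element}\label{sec:spine}

The quotient $A/{\approx}$ is infinite. Indeed, if it had $n\ge1$ classes, then (SH) for the set of all classes would give $2^n$ elements with different traces; equivalent elements have the same trace, so $2^n\le n$, which is false.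

\subsection{Local changes}

To form a grid as in Example~\ref{ex:grid} we change an element on a piece, and the result must stay in $A$. This is guaranteed if the change preserves $\delta$. For a tree $a$ and a labeling $s$ of a piece $P$, let $a[s]$ be the tree equal to $s$ on $P$ and to $a$ elsewhere. Let $a\in A$. A labeling $s$ of $P$ is \emph{admissible} for $a$ if $\delta_P(s)=\delta_P(a)$; then $a[s]\in A$ by Corollary~\ref{cor:transfer}, applied to $P$ and its complementary pieces. For admissible $s,s'$ write $s\sim_{P,a}s'$ if $a[s]\approx a[s']$. This is an equivalence relation, and the number $\kappa_P(a)\in\{1,2,\dots,\infty\}$ of its classes counts the $\approx$-classes that $a$ reaches by an admissible change on $P$. The \emph{profile} of $a$ at $P$ consists of $\delta_P(a)$ and the values $\delta_{P'}(a)$ on the complementary pieces $P'$. There are at most $N^4$ profiles at $P$.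

\begin{lemma}\label{lem:local}
Let $a\in A$.
\begin{enumerate}
\item[(a)] The relation $\sim_{P,a}$ and the number $\kappa_P(a)$ depend only on $P$ and the profile of $a$ at $P$.
\item[(b)] If $P=(u,H)$, then $\kappa_P(a)\le\kappa_{T_u}(a)$. If $v\le v'$, then $\kappa_{T_{v'}}(a)\le\kappa_{T_v}(a)$.
\item[(c)] Let $W$ be a cut set and $a'$ a tree with $\delta_{P}(a')=\delta_{P}(a)$ for all $W$-pieces $P$. Then $a'\in A$, and $a,a'$ have the same profile at every $W$-piece. If also $a'|_P\sim_{P,a}a|_P$ for all $W$-pieces $P$, then $a'\approx a$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Admissibility depends only on $\delta_P(a)$. The pair $(a[s],a[s'])$ has $\tau$-value $\tau_P(s,s')$ on $P$ and $\delta_{P'}(a)$ on each complementary piece $P'$. Apply Corollary~\ref{cor:transfer}.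

(b) Let $s$ be an admissible labeling of the smaller piece. By Lemma~\ref{lem:C1}, with the cut set $\{\varepsilon,u\}\cup H$ or $\{\varepsilon,v,v'\}$, the restriction of $a[s]$ to the larger piece is admissible. So every class reached from the smaller piece is reached from the larger one.

(c) Corollary~\ref{cor:transfer} gives $a'\in A$. The roots and holes of the complementary pieces of a $W$-piece belong to $W$, so the profiles agree by Lemma~\ref{lem:C1}. Let $P_1,\dots,P_m$ be the $W$-pieces and let $a_i$ be equal to $a'$ on $P_1,\dots,P_i$ and to $a$ on the rest. By what we just proved, $a_{i-1}\in A$ has the profile of $a$ at $P_i$, so $\sim_{P_i,a_{i-1}}$ equals $\sim_{P_i,a}$ by (a). Since $a_{i-1}=a_{i-1}[a|_{P_i}]$ and $a_i=a_{i-1}[a'|_{P_i}]$, we get $a_{i-1}\approx a_i$. Thus $a=a_0\approx a_m=a'$.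
\end{proof}

\subsection{The counting lemma}

The next lemma is the general form of Example~\ref{ex:grid}, and it is the only further place where (SH) is used. It produces the witnesses for all traces in an economical form, which will allow us to iterate it. For a set $Y$ of trees let $Y|_P=\{y|_P:y\in Y\}$.

\begin{lemma}\label{lem:count}
Let $W$ be a cut set and $Y\subseteq A$ a nonempty finite set of pairwise inequivalent elements with $|Y|_{P_z}|\le c_z$ for $z\in W$.
\begin{enumerate}
\item[(a)] There is a set $Y'\subseteq A$ of $2^{|Y|}$ pairwise inequivalent elements with $|Y'|_{P_z}|\le N^{c_z}$ for $z\in W$.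
\item[(b)] $|Y|\le\log_2N\cdot\sum_{z\in W}c_z$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $I\subseteq Y$ choose by (SH) an element $x_I\in A$ with trace $I$ on $Y$. For $z\in W$ let $f_{z,I}$ be the function $s\mapsto\tau_{P_z}(x_I|_{P_z},s)$ on $Y|_{P_z}$. For fixed $z$ at most $N^{c_z}$ functions occur. For each function $f$ that occurs fix one $J$ with $f_{z,J}=f$ and put $r_{z,f}=x_J|_{P_z}$. Let $x'_I$ be the tree equal to $r_{z,f_{z,I}}$ on $P_z$, for all $z\in W$. Then $\tau_{P_z}(x'_I,y)=\tau_{P_z}(x_I,y)$ for all $z\in W$ and $y\in Y$. By Corollary~\ref{cor:transfer}, $x'_I\in A$ and $x'_I$ has trace $I$ on $Y$. Elements with different traces are inequivalent, so $Y'=\{x'_I:I\subseteq Y\}$ proves (a). An element of $Y'$ is determined by its restrictions to the $W$-pieces, so $2^{|Y|}\le\prod_zN^{c_z}$, which is (b).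
\end{proof}

\subsection{Two disjoint pieces}

\begin{lemma}[disjointness]\label{lem:disjoint}
There is a constant $C$ such that for every cut set $W$ with $|W|\le4$, all distinct $W$-pieces $P,P'$ and all $a\in A$ we have $\min(\kappa_P(a),\kappa_{P'}(a))<C$.
\end{lemma}

If both numbers are large, admissible changes on $P$ and $P'$ give an $L\times L$ grid in $A$ whose rows and columns consist of inequivalent elements. This alone is not enough: in the addition table of $\mathbb Z/L$ all rows and columns have distinct entries, yet only $L$ values occur. Ramsey's theorem excludes such coincidences. We use it in the finite form (for every number of colors and every $L$ there is $C$ such that each coloring of the pairs from a $C$-element set is constant on the pairs from some $L$-element subset), and later in the infinite form (each coloring of the pairs from an infinite set with finitely many colors is constant on the pairs from some infinite subset).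

\begin{proof}
Let $L=3\lceil\log_2N\rceil+3$ and let $C$ be a Ramsey number for $N^2$ colors and $L$; then $C\ge L\ge6$. Suppose $\kappa_P(a),\kappa_{P'}(a)\ge C$. Choose admissible, pairwise $\sim_{P,a}$-inequivalent labelings $s_1,\dots,s_C$ of $P$ and color $i<i'$ by $(\tau_P(s_i,s_{i'}),\tau_P(s_{i'},s_i))$. Passing to a homogeneous subset and renumbering in order, we get $s_1,\dots,s_L$ for which this color is constant. Do the same on $P'$ to get $s'_1,\dots,s'_L$. Let $a_{ij}$ be equal to $s_i$ on $P$, to $s'_j$ on $P'$, and to $a$ elsewhere. Then $a_{ij}\in A$ by Lemma~\ref{lem:local}(c).

We claim that the $a_{ij}$ are pairwise inequivalent. The pair $(a_{ij},a_{i'j'})$ has $\tau$-value $\tau_P(s_i,s_{i'})$ on $P$, $\tau_{P'}(s'_j,s'_{j'})$ on $P'$, and the $\delta$-value of $a$ on the other $W$-pieces. For $j=j'$ the value on $P'$ is $\delta_{P'}(a)$, so these are the values of $(a[s_i],a[s_{i'}])$, and $a_{ij}\not\approx a_{i'j}$ for $i\neq i'$ by Corollary~\ref{cor:transfer}. Exchanging the roles of $P$ and $P'$ gives $a_{ij}\not\approx a_{ij'}$ for $j\neq j'$. Now suppose $a_{ij}\approx a_{i'j'}$ with $i\neq i'$ and $j\neq j'$; by symmetry let $i<i'$. By homogeneity the $\tau$-values depend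 only on whether $j<j'$ or $j>j'$. If $j<j'$, then $a_{11}\approx a_{22}$ and $a_{11}\approx a_{23}$, so $a_{22}\approx a_{23}$. If $j>j'$, then $a_{13}\approx a_{21}$ and $a_{13}\approx a_{22}$, so $a_{21}\approx a_{22}$. Both contradict the previous case.

The $L^2$ elements $a_{ij}$ have $L$ restrictions to $P$, $L$ restrictions to $P'$, and one restriction to each of the at most two other $W$-pieces. Lemma~\ref{lem:count}(b) gives $L^2\le(2L+2)\log_2N\le3L\log_2N$, contradicting $L>3\log_2N$.
\end{proof}

The \emph{spine} of $a\in A$ is $\mathrm{sp}(a)=\{v:\kappa_{T_v}(a)\ge C\}$. It is closed under prefixes by Lemma~\ref{lem:local}(b). It is a chain: if $v,v'\in\mathrm{sp}(a)$ were incomparable, then $T_v$ and $T_{v'}$ would be pieces of the cut set $\{\varepsilon,v\wedge v',v,v'\}$, against Lemma~\ref{lem:disjoint}. So a spine is empty, a finite path from $\varepsilon$, or an infinite branch.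

In the presentation of $\mathcal H$ all spines lie in $\mathsf l^*$: for $v\notin\mathsf l^*$ the only labeling of $T_v$ that keeps the tree in $\hat A$ is the constant $\square$. Also $\kappa_P=1$ for every $P=T_{\mathsf l^m}\setminus T_{\mathsf l^n}$, since a change there is a finite change of the word.

\subsection{Infinitely many classes share an infinite spine}

\begin{lemma}\label{lem:finite}
There is a constant $B$ such that for each finite (possibly empty) path $g$, the elements $a\in A$ with $\mathrm{sp}(a)=g$ lie in at most $B$ classes.
\end{lemma}

\begin{proof}
Let $B=N^4C^3|\Sigma|$. If $\mathrm{sp}(a)=\emptyset$, then $\kappa_{T_\varepsilon}(a)<C$, which says that the trees with the same value of $\delta_{T_\varepsilon}$ as $a$ lie in fewer than $C$ classes. So the elements with empty spine lie in at most $NC\le B$ classes.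

Let $g$ have last node $v$, and let $W=\{\varepsilon,v,v\mathsf l,v\mathsf r\}$, with pieces $T_\varepsilon\setminus T_v$ (absent if $v=\varepsilon$), $\{v\}$, $T_{v\mathsf l}$, $T_{v\mathsf r}$. Let $\mathrm{sp}(a)=g$. Then $\kappa_{T_{v\mathsf l}}(a),\kappa_{T_{v\mathsf r}}(a)<C$ by the definition of the spine, $\kappa_{T_\varepsilon\setminus T_v}(a)<C$ by Lemma~\ref{lem:disjoint} for the cut set $\{\varepsilon,v\}$, and $\kappa_{\{v\}}(a)\le|\Sigma|$. Group the elements with spine $g$ by their $\delta$-values on the $W$-pieces; there are at most $N^4$ groups. By Lemma~\ref{lem:local}(a),(c), the members of a group have the same relation $\sim_P$ on each $W$-piece $P$, and two members whose restrictions are $\sim_P$-equivalent for all $P$ are $\approx$-equivalent. So a group meets at most $C^3|\Sigma|$ classes.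
\end{proof}

It remains to exclude that the classes spread over infinitely many spines. Given $n$ elements with different spines, we cut the tree so that the spines are told apart.

\begin{lemma}\label{lem:cut}
For distinct sets $g_1,\dots,g_n$ of nodes there is a cut set $W$ with $|W|\le2n-1$ such that the sets $W\cap g_i$ are distinct.
\end{lemma}

\begin{proof}
Start with $X=\emptyset$. While $X\cap g_i=X\cap g_j$ for some $i\neq j$, add to $X$ a node that lies in exactly one of $g_i,g_j$. Each step increases the number of distinct sets $X\cap g_i$, which starts at $1$, so the process ends with $|X|\le n-1$. Now start from $\{\varepsilon\}$ and add the nodes of $X$ one at a time. It suffices to show that if $W$ is a cut set, $z$ is a node, and $y=z\wedge w_0$ is the longest of the prefixes $z\wedge w$ $(w\in W)$ of $z$, then $W\cup\{y,z\}$ is closed under meets. For $w\in W$ we have $y\wedge w=z\wedge w$, because $y\le z$ and $z\wedge w\le y$. Suppose $z\wedge w\neq y$; then $y\not\le w$. The nodes $y$ and $w_0\wedge w$ are prefixes of $w_0$, so $w_0\wedge w<y\le z$ and hence $w_0\wedge w\le z\wedge w$. Also $z\wedge w\le y\le w_0$. Thus $z\wedge w=w_0\wedge w\in W$.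
\end{proof}

\begin{lemma}\label{lem:few}
There is a constant $n$ such that no $n$ pairwise inequivalent elements of $A$ have pairwise distinct spines.
\end{lemma}

We shall replace the $n$ elements by equivalent ones that have at most $c$ restrictions to each of fewer than $2n$ pieces, with $c$ a constant. Lemma~\ref{lem:count}(b) then gives $n\le2nc\log_2N$, which is no contradiction. But the $2^n$ witnesses from part (a) live on the same pieces and again have boundedly many restrictions, and for them the count fails.

\begin{proof}
Let $c=N^4C+1$ and choose $n$ with $2^n>2nN^c\log_2N$. Suppose $a_1,\dots,a_n\in A$ are pairwise inequivalent with distinct spines, and let $W$ be given by Lemma~\ref{lem:cut} for the spines.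

Call $z\in W$ \emph{exceptional} for $i$ if $\kappa_{P_z}(a_i)\ge C$. Let $z$ be exceptional for $i$ and let $H$ be the set of holes of $P_z$. Then $z\in\mathrm{sp}(a_i)$ by Lemma~\ref{lem:local}(b). For $w\in H$, Lemma~\ref{lem:disjoint} for the pieces $P_z$ and $T_w$ of the cut set $\{\varepsilon,z\}\cup H$ gives $w\notin\mathrm{sp}(a_i)$. Every element of $W$ above $z$ extends a hole, so it is not in the prefix-closed set $\mathrm{sp}(a_i)$. Since the spine is a prefix-closed chain that contains $z$, we get $W\cap\mathrm{sp}(a_i)=\{w\in W:w\le z\}$. The right side does not depend on $i$ and the left sides are distinct, so each $z$ is exceptional for at most one $i$.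

For each $z\in W$ and each profile at $P_z$ of an element of $A$ for which $\sim$ has fewer than $C$ classes, fix one labeling in each class. This fixes at most $N^4C$ labelings of $P_z$. Let $b_i$ be equal to $a_i$ on $P_z$ if $z$ is exceptional for $i$, and otherwise to the fixed labeling in the $\sim_{P_z,a_i}$-class of $a_i|_{P_z}$. By Lemma~\ref{lem:local}(c), $b_i\in A$ and $b_i\approx a_i$. So $Y=\{b_1,\dots,b_n\}$ consists of $n$ pairwise inequivalent elements with $|Y|_{P_z}|\le c$ for all $z$. Lemma~\ref{lem:count}(a) gives $2^n$ pairwise inequivalent elements with at most $N^c$ restrictions to each $W$-piece. Lemma~\ref{lem:count}(b) for this set gives $2^n\le|W|N^c\log_2N\le2nN^c\log_2N$, a contradiction.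
\end{proof}

\begin{proposition}\label{prop:branch}
There is an infinite branch $\pi$ that is the spine of infinitely many pairwise inequivalent elements of $A$.
\end{proposition}

\begin{proof}
Take infinitely many pairwise inequivalent elements. By Lemma~\ref{lem:few} only finitely many spines occur among them, so one spine occurs infinitely often. By Lemma~\ref{lem:finite} it is infinite.
\end{proof}

\section{Two elements that differ only in the limit}\label{sec:mix}

An element with spine $\pi$ reaches few classes by a change on a cap or a segment along $\pi$, since the subtree below is still on the spine. Among many elements with spine $\pi$, two must therefore be interchangeable on a given segment. We need one pair that works for all segments at once, and Ramsey's theorem provides segments that all behave alike. The advice on different segments may be unrelated; the argument uses only that types lie in a finite set.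

\begin{proposition}\label{prop:pair}
There are nodes $\varepsilon\neq w_0<w_1<\cdots$, with cap $K$ and segments $Z_n$, elements $b\not\approx b'$ of $A$, and values $f,e,e^+,e^-$ such that
\begin{enumerate}
\item[(1)] $\delta_K(b)=\delta_K(b')=f$, and for all $n$: $\delta_{Z_n}(b)=\delta_{Z_n}(b')=e$, $\tau_{Z_n}(b,b')=e^+$, $\tau_{Z_n}(b',b)=e^-$;
\item[(2)] $b'[b|_K]\approx b'$, and $b[b'|_{Z_n}]\approx b$ for all $n$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\pi=\{v_0<v_1<\cdots\}$, $v_0=\varepsilon$, be as in Proposition~\ref{prop:branch}, and let $b_1,\dots,b_h$ with $h=N^2C^2$ be pairwise inequivalent elements with spine $\pi$. For $1\le m<m'$ let $Z=T_{v_m}\setminus T_{v_{m'}}$ and color the pair $\{m,m'\}$ by the family $(\tau_Z(b_j,b_k))_{j,k\le h}$ together with the set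
\[
J_Z=\{(j,k):\ \delta_Z(b_j)=\delta_Z(b_k)\text{ and }b_j[b_k|_Z]\approx b_j\}.
\]
There are finitely many colors. Let $m_0<m_1<\cdots$ be an infinite homogeneous set and $w_n=v_{m_n}$. Then $\tau_{Z_n}(b_j,b_k)=e_{jk}$ and $J_{Z_n}=J$ do not depend on $n$.

The pair $(\delta_K(b_j),e_{jj})$ takes at most $N^2$ values, so it has a constant value $(f,e)$ on a set $I$ of at least $C^2$ indices. The elements $b_j$ with $j\in I$ have the same $\delta$-value on $T_{w_0}$ and on $T_{w_1}$ by Lemma~\ref{lem:C2}(a). The complementary pieces of $K$ and of $Z_0$ are $T_{w_0}$, and $K$ and $T_{w_1}$, respectively. So these elements have the same profile at $K$ and at $Z_0$, and by Lemma~\ref{lem:local}(a) common relations $\sim_K$ and $\sim_{Z_0}$.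

Since $w_0$ is on the spine, Lemma~\ref{lem:disjoint} for $\{\varepsilon,w_0\}$ shows that $\sim_K$ has fewer than $C$ classes. Hence there is $I'\subseteq I$ with $|I'|\ge C$ such that the labelings $b_j|_K$, $j\in I'$, are all $\sim_K$-equivalent. Since $w_1$ is on the spine, Lemma~\ref{lem:disjoint} for $\{\varepsilon,w_0,w_1\}$ shows that $\sim_{Z_0}$ has fewer than $C$ classes. Hence there are $j\neq k$ in $I'$ with $b_j|_{Z_0}\sim_{Z_0}b_k|_{Z_0}$. This says $(j,k)\in J_{Z_0}=J=J_{Z_n}$ for all $n$. Put $b=b_j$, $b'=b_k$, $e^+=e_{jk}$, $e^-=e_{kj}$. Then (1) holds, $b[b'|_{Z_n}]\approx b$ for all $n$, and $b'[b|_K]\approx b'$ because $b|_K\sim_{K,b'}b'|_K$.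
\end{proof}

\begin{proof}[Proof of the second part of Theorem~\ref{thm:B}]
If $\approx$ were equality, then (2) would say that $b$ and $b'$ agree on $K$ and on every $Z_n$. These pieces cover the tree, so $b=b'$, contradicting $b\not\approx b'$.

Suppose a set of representatives $A_0$ is Rabin-recognizable with advice $p$. Then so is $E_0=E\cap A_0^2$, by closure under intersection, and so is equality on $A_0$, as in the proof of Corollary~\ref{cor:main}. The map $a\mapsto[a]$ is an isomorphism from $(A_0,E_0)$ onto $(A,E)/{\approx}$, and (SH) is a property of the quotient. So $(A_0,E_0)$ satisfies (SH) with equality as the congruence, which we have just shown to be impossible.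
\end{proof}

\section{Continuum many classes}\label{sec:category}

Starting from $b$, we may copy $b'$ into finitely many segments without leaving the class of $b$, but copying it into all segments leads to the class of $b'$. The mixtures of $b$ and $b'$ are indexed by subsets of $\omega$, and we isolate what makes them lie in many classes.

Identify a subset of $\omega$ with its characteristic word in the Cantor space $\mathcal C=\{0,1\}^\omega$. A set is \emph{meager} if it is contained in a countable union of closed sets with empty interior, and \emph{comeager} if its complement is meager. By the Baire category theorem, finitely many comeager subsets of $\mathcal C$, or of $\{0,1,2\}^\omega$, have a common point. We use three facts from \cite{kechris}.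
\begin{enumerate}
\item[(B1)] (Topological $0$--$1$ law, \cite[8.47]{kechris}.) A Borel set $X\subseteq\mathcal C$ that is invariant under changing finitely many coordinates is meager or comeager.
\item[(B2)] (Kuratowski--Ulam, \cite[8.41]{kechris}.) A Borel set $R\subseteq\mathcal C^2$ all of whose sections $\{y:(x,y)\in R\}$ are meager is meager.
\item[(B3)] (Mycielski, \cite[19.1]{kechris}.) If $R\subseteq\mathcal C^2$ is meager, there is a Cantor set $Y\subseteq\mathcal C$ with $(x,y)\notin R$ for all distinct $x,y\in Y$.
\end{enumerate}

\begin{lemma}\label{lem:baire}
Let $\simeq$ be a Borel equivalence relation on $\mathcal C$ such that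
\begin{enumerate}
\item[(a)] $x\simeq y$ whenever $x$ and $y$ differ at finitely many positions;
\item[(b)] $\emptyset\not\simeq\omega$;
\item[(c)] for disjoint $x,d\subseteq\omega$: $x\simeq x\cup d\iff\emptyset\simeq d$.
\end{enumerate}
Then $\simeq$ has $2^{\aleph_0}$ classes.
\end{lemma}

Eventual equality is an example. No hypothesis can be dropped. Let $\mathcal U$ be an ultrafilter on $\omega$ and consider the relation with the two classes $\mathcal U$ and $\mathcal C\setminus\mathcal U$. It satisfies (b), and also (c): if $d\notin\mathcal U$, then $x\cup d\in\mathcal U\iff x\in\mathcal U$, and if $d\in\mathcal U$, then $x\notin\mathcal U$ and $x\cup d\in\mathcal U$. A principal $\mathcal U$ gives a Borel relation that fails only (a), and a nonprincipal $\mathcal U$ gives a relation with (a), (b), (c), so the Borel hypothesis is needed. The relation with one class fails only (b), and the relation with the two classes ``finite'' and ``infinite'' fails only (c).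

\begin{proof}
Each class is a section of a Borel set, hence Borel, and it is invariant under finite changes by (a). By (B1) each class is meager or comeager. Let $O$ be the class of $\emptyset$.

\emph{The class $O$ is meager.} Otherwise it is comeager. Complementation $d\mapsto\omega\setminus d$ is a homeomorphism of $\mathcal C$, so there is $d$ with $d\in O$ and $\omega\setminus d\in O$. By (c), $\emptyset\simeq d\simeq d\cup(\omega\setminus d)=\omega$, contradicting (b).

\emph{Every class is meager.} Suppose a class $X$ is comeager. We look for disjoint $x,d$ with $x$ and $x\cup d$ in $X$ and $d\notin O$, which contradicts (c). Pairs of disjoint sets are parametrized by $z\in\{0,1,2\}^\omega$, so let $\alpha(z)=z^{-1}(1)$, $\gamma(z)=z^{-1}(2)$ and $\beta(z)=\alpha(z)\cup\gamma(z)$. Each of these maps applies a fixed surjection $\{0,1,2\}\to\{0,1\}$ in every coordinate. So it is continuous, and it is open because the words with a given prefix map onto the words with the image prefix. Under a continuous open map the preimage of a closed set with empty interior is closed, and it has empty interior, since the image of a nonempty open subset would be a nonempty open subset of the given set. Hence preimages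 of comeager sets are comeager, and there is $z$ with $\alpha(z)\in X$, $\beta(z)\in X$ and $\gamma(z)\notin O$. Take $x=\alpha(z)$ and $d=\gamma(z)$.

By (B2) the set $\simeq$ is meager in $\mathcal C^2$, and by (B3) there is a Cantor set of pairwise inequivalent points.
\end{proof}

\begin{proof}[Proof of the first part of Theorem~\ref{thm:B}]
Let $K,Z_n,b,b',f,e,e^+,e^-$ be as in Proposition~\ref{prop:pair}. For $x\in\mathcal C$ let $b^x$ be the tree equal to $b$ on $K$ and on the segments $Z_n$ with $x_n=0$, and to $b'$ on the segments $Z_n$ with $x_n=1$. Its $\delta$-values on $K,Z_0,Z_1,\dots$ are $f,e,e,\dots$, as for $b$, so $b^x\in A$ by Corollary~\ref{cor:transfer}. Define the equivalence relation $x\simeq y\iff b^x\approx b^y$. By (1) of Proposition~\ref{prop:pair}, $\tau_K(b^x,b^y)=f$ and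
\begin{equation}\label{eq:types}
\tau_{Z_n}(b^x,b^y)=\begin{cases}e&\text{if }x_n=y_n,\\ e^+&\text{if }(x_n,y_n)=(0,1),\\ e^-&\text{if }(x_n,y_n)=(1,0).\end{cases}
\end{equation}
We check the hypotheses of Lemma~\ref{lem:baire}.

\emph{Borel.} By \eqref{eq:types}, the sequence of $M_\approx$-types of $p\otimes b^x\otimes b^y$ on the segments is obtained from $x\otimes y$ letter by letter, so it depends continuously on $(x,y)$. By Lemma~\ref{lem:C2}(b), $x\simeq y$ holds if and only if this sequence lies in a fixed $\omega$-regular language, which is a Borel set.

(a) Let $x,y$ differ only at $n$, with $x_n=0$ and $y_n=1$. The pair $(b^x,b^y)$ has $\tau$-values $f$ on $K$, $e^+$ on $Z_n$ and $e$ on the other segments, and so does the pair $(b,b[b'|_{Z_n}])$. The latter pair is equivalent by (2), so $x\simeq y$ by Corollary~\ref{cor:transfer}. A finite change is a finite chain of such steps, and $\simeq$ is symmetric and transitive.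

(b) We have $b^\emptyset=b$ and $b^\omega=b'[b|_K]\approx b'\not\approx b$.

(c) For disjoint $x,d$, both pairs $(b^x,b^{x\cup d})$ and $(b^\emptyset,b^d)$ have $\tau$-values $f$ on $K$, $e^+$ on $Z_n$ for $n\in d$, and $e$ on the other segments. Apply Corollary~\ref{cor:transfer}.

By Lemma~\ref{lem:baire} the elements $b^x$ lie in $2^{\aleph_0}$ classes of $\approx$. Since also $|A/{\approx}|\le|\mathcal T_\Sigma|\le2^{\aleph_0}$, we conclude $|A/{\approx}|=2^{\aleph_0}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{draft}
\emph{Automatic Structures (Draft)}, \texttt{https://github.com/sasharubin/sasharubin.github.io}.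

\bibitem{kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\end{thebibliography}
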